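# Checking identities in aperiodic monoids: where the Perkins monoid draws the line

## The Perkins monoid as the guessed boundary

Fix a finite monoid $\mathbf M$. We are handed two words $u,v$ in some variables and asked whether they take the same value in $\mathbf M$ no matter which elements are substituted. How hard is this, for the fixed $\mathbf M$, as the words grow?

We look at aperiodic monoids whose idempotents commute. The first guess is that one six-element monoid decides everything: the problem is as hard as it can be when the Perkins monoid $\mathbf B_2^1$ can be built from $\mathbf M$, and it is easy otherwise. One may also guess that nothing changes if we only ask whether a single word is "zero". This guess is a conjecture from "Word problem of the Perkins semigroup via directed acyclic graphs". We shall see that the guess is right. The reason that one would first give for it, however, does not work, and most of the lecture builds a different one.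

**Definition (identities).** For words $u,v$ over an alphabet of variables, $u\approx_{\mathbf M}v$ means that $u$ and $v$ take the same value under every assignment of elements of $\mathbf M$ to the variables. $F_n(\mathbf M)$ is the free monoid on $x_1,\dots,x_n$ in the variety generated by $\mathbf M$; its elements are the words in $x_1,\dots,x_n$ modulo $\approx_{\mathbf M}$.

**Definition (pseudovariety).** $V(\mathbf M)$ is the pseudovariety generated by $\mathbf M$: the smallest class of finite monoids that contains $\mathbf M$ and is closed under submonoids, homomorphic images and finite direct products. Every identity of $\mathbf M$ holds in every member of $V(\mathbf M)$.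

**Definition (aperiodic).** $\mathbf M$ is aperiodic if all its subgroups are trivial. For finite $\mathbf M$ this holds if and only if $x^{k+1}\approx_{\mathbf M}x^k$ for some $k\ge1$. Then $x^k\approx_{\mathbf M}x^{2k}$, so every $k$-th power is idempotent.

From now on $\mathbf M$ is finite, and $k\ge 1$ with $x^{k+1}\approx_{\mathbf M}x^k$ is fixed. If the idempotents of $\mathbf M$ commute, then $x_1^k\cdots x_n^k$ is the zero of $F_n(\mathbf M)$: multiply by $x_i$ on either side, move the idempotent $x_i^k$ next to it, and use $x_i^{k+1}=x_i^k$.

**Definition (the two problems).** TERM-EQ($\mathbf M$): an instance is a pair of words $u,v$, of size $|u|+|v|$; the question is "Is $u\approx_{\mathbf M}v$?". For $\mathbf M$ finite aperiodic with commuting idempotents, FREE-$\theta$($\mathbf M$): an instance is $\{w,n\}$ with $w$ a word in the alphabet $\{x_1,\dots,x_n\}$, of size $|w|$; the question is "Is $w\approx_{\mathbf M}x_1^k\cdots x_n^k$?", that is, does $w$ represent the zero of $F_n(\mathbf M)$?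

**Definition (Perkins monoid).** $\mathbf B_2=\{a,b,ab,ba,0\}$ with $aba=a$, $bab=b$, $a^2=b^2=0$; $\mathbf B_2^1$ is $\mathbf B_2$ with an identity adjoined. Equivalently: the four $2\times2$ matrix units with the zero and identity matrices. It is convenient to let $\mathbf B_2^1$ act on the right on two points, $a:1\mapsto2$ and $b:2\mapsto1$. Then $ab$ and $ba$ are the identity maps of $\{1\}$ and $\{2\}$.

**Conjecture.** Assume $\mathrm P\ne\mathrm{NP}$. Let $\mathbf M$ be a finite aperiodic monoid with commuting idempotents. Then TERM-EQ($\mathbf M$) is co-NP-complete if and only if FREE-$\theta$($\mathbf M$) is co-NP-complete if and only if $\mathbf B_2^1\in V(\mathbf M)$.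

Completeness is with respect to polynomial-time many-one reductions. We shall prove the following, with no assumption on $\mathrm P$ and $\mathrm{NP}$.

**Theorem 1.** Let $\mathbf M$ be a finite aperiodic monoid with commuting idempotents.
(a) If $\mathbf B_2^1\in V(\mathbf M)$, then TERM-EQ($\mathbf M$) and FREE-$\theta$($\mathbf M$) are both co-NP-complete.
(b) If $\mathbf B_2^1\notin V(\mathbf M)$, then TERM-EQ($\mathbf M$) and FREE-$\theta$($\mathbf M$) are both in P.

Theorem 1 gives the conjecture. If $\mathbf B_2^1\in V(\mathbf M)$, both problems are complete by (a). If not, both are in P by (b), and when $\mathrm P\neq\mathrm{NP}$ no problem in P is co-NP-complete. So the three conditions are equivalent: the conjecture is true. At the end we extend the TERM-EQ part to a larger class (Theorem 2).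

## Three small monoids, and a counting test that breaks

**The two-element semilattice $\{0,1\}$, $k=1$.** A word has value $1$ exactly when all its letters do, so $u\approx v$ iff $u$ and $v$ contain the same letters. This is easy.

**The monoid $\{1,a,0\}$ with $a^2=0$, $k=2$.** Send one letter to $a$ and all others to $1$: the value is $1$, $a$ or $0$ according to whether the letter occurs never, once or more often. If two letters that occur are sent to $a$, the value is $0$. If a letter that occurs is sent to $0$, the value is $0$. So $u\approx v$ iff $u,v$ have the same letters and the same letters occurring exactly once. In particular $w$ represents the zero iff every letter $x_1,\dots,x_n$ occurs at least twice. Again easy, and it suggests that one should count occurrences.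

**The Perkins monoid, $k=2$.** Let $w$ be a word in which all of $x_1,\dots,x_n$ occur. Then $w$ does *not* represent the zero of $F_n(\mathbf B_2^1)$ iff there is a nonempty set of letters, split into two classes $A$ and $B$, such that after all other letters are deleted from $w$, letters of $A$ and letters of $B$ alternate.

For "if", send $A$ to $a$, $B$ to $b$, all else to $1$. The value of $w$ is a nonempty alternating product of $a$'s and $b$'s, hence not $0$, while $x_1^2\cdots x_n^2$ gets a factor $a^2=0$ or $b^2=0$. For "only if", let an assignment separate $w$ from $x_1^2\cdots x_n^2$. If no letter went to $a$ or $b$, all values would be commuting idempotents and both words would have the same value. So some letter goes to $a$ or $b$, the word $x_1^2\cdots x_n^2$ has value $0$, and $w$ has a nonzero value. This means that $w$ can be read as a path on the points $1,2$. Replacing the values $ab$ and $ba$ by $1$ only enlarges partial identities, so the path survives. Let $A$, $B$ be the sets of letters sent to $a$, $b$; as the product is nonzero, $aa$ and $bb$ never occur, and the classes alternate.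

So $xyxy$ does not represent the zero ($A=\{x\}$, $B=\{y\}$), but $xyyx$ does: a single letter leaves $xx$ or $yy$, and with both letters kept, $xyyx$ does not alternate for any split. Both words contain each letter twice. Counting has failed, and deciding whether a word is zero has become a search for a set of letters with a split. This supports the guess.

## Why hardness is not simply inherited from $\mathbf B_2^1$

The tempting argument for (a) is: prove hardness for $\mathbf B_2^1$; since $\mathbf B_2^1\in V(\mathbf M)$, the monoid $\mathbf M$ is at least as complicated, so use the same words. It stops at a precise point. Membership in $V(\mathbf M)$ says that $u\approx_{\mathbf M}v$ implies $u\approx_{\mathbf B_2^1}v$. A reduction also needs the converse, and this is false.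

Let $\mathbf O_3$ be the monoid of order-preserving partial injections of $\{1,2,3\}$, acting on the right. Its idempotents are the partial identities $1_U$, $U\subseteq\{1,2,3\}$, and they commute. If $i\cdot s>i$ then the orbit of $i$ keeps increasing as long as it is defined, so it makes at most two moves, and likewise for $i\cdot s<i$; hence $s^3=s^4$ for all $s$ and we may take $k=3$. With $s:1\mapsto2\mapsto3$ we have $s^2\ne s^3$. So the word $x_1^2$ represents the zero of $F_1(\mathbf B_2^1)$ but not that of $F_1(\mathbf O_3)$. The map $a:1\mapsto 2$ is not idempotent and has the inverse map $2\mapsto1$; by Lemma 1 below, $\mathbf B_2^1\in V(\mathbf O_3)$.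

In general $\mathbf M$ offers more values, and a word built for $\mathbf B_2^1$ may be non-zero in $\mathbf M$ for reasons unrelated to its design. We cannot insert constants from $\mathbf M$ into a word to forbid those values. So the construction has to tolerate every behavior that $\mathbf M$ permits.

## Both problems lie in co-NP

This section disposes of the upper bound and compares the two problems. Both are in co-NP: guess a falsifying assignment and evaluate, $\mathbf M$ being fixed.

FREE-$\theta$($\mathbf M$) reduces to TERM-EQ($\mathbf M$). If $\mathbf M$ is trivial, all answers are "yes". Otherwise choose $m\ne1$. Then $m^k\ne1$, since $m^k=1$ gives $m=m^{k+1}=m^k=1$. If some $x_i$ does not occur in $w$, put $x_i=m$ and all other variables $=1$: then $w$ has value $1$ and $x_1^k\cdots x_n^k$ has value $m^k\neq1$, so the answer is "no", and we output a fixed false identity such as $x$ against the empty word. If all $x_i$ occur, then $n\le|w|$ and $w\mapsto(w,\,x_1^k\cdots x_n^k)$ is a polynomial-time reduction.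

Hence it remains to prove two things: if $\mathbf B_2^1\notin V(\mathbf M)$, then TERM-EQ($\mathbf M$) is in P; if $\mathbf B_2^1\in V(\mathbf M)$, then FREE-$\theta$($\mathbf M$) is co-NP-hard.

## Regular elements detect $\mathbf B_2^1$

**Definition (inverses and regular elements).** An inverse of $a$ is a $b$ with $aba=a$ and $bab=b$; $a$ is regular if it has one. If only $aca=a$ is known, then $cac$ is an inverse of $a$, so $a$ is regular.

**Definition (Green's relations).** $x\,\mathcal R\,y$, $x\,\mathcal L\,y$, $x\,\mathcal J\,y$ mean $x\mathbf M=y\mathbf M$, $\mathbf Mx=\mathbf My$, $\mathbf Mx\mathbf M=\mathbf My\mathbf M$. Let $E$ be the set of idempotents, ordered by $e\le f\iff ef=fe=e$.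

In $\{1,a,0\}$ the regular elements are $1,0$, because $aca=0$ for all $c$. In $\mathbf B_2^1$ all elements are regular, $a$ and $b$ being inverse to each other.

We use **stability**: if $x\,\mathcal J\,xy$ then $x\,\mathcal R\,xy$. Indeed $x=pxyq$ gives $x=p^kx(yq)^k$, so $x\,yq=p^kx(yq)^{k+1}=x$, and $x\in xy\mathbf M$.

Let $\mathbf M$ be as in Theorem 1. Three facts follow from commuting idempotents.

Firstly, $\mathcal R$-related idempotents are equal: $ef=f$ and $fe=e$, and these commute. Dually for $\mathcal L$.

Secondly, inverses are unique. If $b,c$ are inverses of $a$, then $b=bab=b(aca)b=(ba)(ca)b=(ca)(ba)b=cab$ and $c=cac=c(aba)c=c(ab)(ac)=c(ac)(ab)=cab$. We write $a^{-1}$.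

Thirdly, the set $T$ of regular elements is a submonoid and an inverse monoid: for $a,b\in T$,
$$ab\,b^{-1}a^{-1}\,ab=a(bb^{-1})(a^{-1}a)b=a(a^{-1}a)(bb^{-1})b=ab,$$
and similarly $b^{-1}a^{-1}\,ab\,b^{-1}a^{-1}=b^{-1}(a^{-1}a)(bb^{-1})a^{-1}=b^{-1}(bb^{-1})(a^{-1}a)a^{-1}=b^{-1}a^{-1}$. So $(ab)^{-1}=b^{-1}a^{-1}$. Each idempotent is its own inverse, so $E\subseteq T$.

Consider the condition

$(*)$ every regular element of $\mathbf M$ is idempotent.

**Lemma 1.** $(*)$ fails iff $\mathbf B_2^1\in V(\mathbf M)$. If $(*)$ holds, then $\mathbf M$ satisfies $(xy)^kx\approx(xy)^k$.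

**Step 1.** *We show that $(*)$ yields the identity and excludes $\mathbf B_2^1$.* For $x,y\in\mathbf M$ put $e=(xy)^k$ and $c=ex$. Then $cy=(xy)^{k+1}=e$, so $c\,\mathcal R\,e$. Also $cyc=ec=c$, so $c$ is regular, hence idempotent by $(*)$, hence $c=e$. This is the identity. It holds throughout $V(\mathbf M)$, but fails in $\mathbf B_2^1$: for $x=a$, $y=b$ it would say $a=ab$. So $\mathbf B_2^1\notin V(\mathbf M)$.

For the remaining steps let $a$ be regular and not idempotent, $b=a^{-1}$, $e=ab$, $f=ba$.

**Step 2.** *We show $e\neq f$, which separates the two points on which the copy of $\mathbf B_2^1$ will act.* If $ab=ba$, then $a=aba=a^2b$, and by repeated substitution $a=a^2b=a^3b^2=\dots=a^{k+1}b^k=a^kb^k=(ab)^k=e$, a contradiction.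

**Step 3.** *We show that $1,a,b,e,f$ are distinct, so that nothing collapses.* As $a$ is not idempotent, $a\notin\{1,e,f\}$. If $b$ were idempotent, it would be its own inverse, and uniqueness of the inverse of $b$ would give $a=b$, idempotent. So $b\notin\{1,e,f\}$. If $a=b$, then $e=f$, against Step 2. If $ab=1$, then $a^kb^k=1$, and multiplying $a^{k+1}=a^k$ on the right by $b^k$ gives $a=1$; if $ba=1$, multiply on the left by $b^k$ to get $a=1$. Both are impossible.

**Step 4.** *We find an ideal that will become the zero.* Let $N$ be the submonoid generated by $a,b$, and $I=\{n\in N:a\notin NnN\}$. If $n\in I$ and $m\in NnN$ then $NmN\subseteq NnN$, so $m\in I$: the set $I$ is an ideal if nonempty.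

We claim $a^2\in I$. Suppose $a=sa^2t$ with $s,t\in N$. As $a=af=ea$, we get $a=s\,a\,fe\,a\,t$, so $f=ba$ and $e=ab$ lie in $\mathbf M fe\mathbf M$. Hence $f\,\mathcal J\,fe$ and $e\,\mathcal J\,ef$ (recall $ef=fe$). By stability $f\,\mathcal R\,fe=ef\,\mathcal R\,e$. These are $\mathcal R$-related idempotents, so $e=f$, a contradiction.

We claim $b^2\in I$. As $b=bab\in NaN$, the assumption $a\in Nb^2N$ would give $b\in Nb^2N$. The argument just given, with $a,b$ (and $e,f$) interchanged, refutes this.

**Step 5.** *We identify the quotient.* A word in $a,b$ without factor $aa$ or $bb$ is alternating, and by $aba=a$, $bab=b$ its value is in $\{1,a,b,e,f\}$. None of these is in $I$, since $a=1a=aba=ea=af$. All other words have value in $I$. So the Rees quotient $N/I$ (the ideal $I$ collapsed to one zero) is $\{1,a,b,e,f,0\}$ with $aba=a$, $bab=b$, $a^2=b^2=0$, that is, $N/I\cong\mathbf B_2^1$. It is a quotient of a submonoid of $\mathbf M$, so $\mathbf B_2^1\in V(\mathbf M)$. $\square$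

## Prefix values that never return: part (b)

Suppose $\mathbf B_2^1\notin V(\mathbf M)$. By Lemma 1, $\mathbf M$ satisfies $(xy)^kx\approx(xy)^k$.

**Step 1.** *We show that $\mathbf M$ is $\mathcal R$-trivial, so a product cannot move back.* Let $q=py$ and $p=qx$. Then $p=pyx$, so $p=p(yx)^k$, and by the identity $p(yx)^k=p(yx)^ky=py=q$.

Hence along a product, the sequence of prefix values, once it leaves a value, never returns to it. It changes at most $|\mathbf M|-1$ times.

**Step 2.** *We describe a computation by a bounded amount of data.* Let $u=z_1\cdots z_p$ with variables $z_j$, and let $\varphi$ be an assignment. Then $\varphi(u)=s$ iff there are $d<|\mathbf M|$, positions $i_1<\dots<i_d$ and elements $1=p_0,p_1,\dots,p_d=s$ of $\mathbf M$ such that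
$$p_{j-1}\varphi(z_{i_j})=p_j\ (1\le j\le d),\qquad p_j\varphi(z_i)=p_j\ \text{ whenever } i_j<i<i_{j+1}, \tag{1}$$
where $i_0=0$ and $i_{d+1}=p+1$. If such data exist, multiplying along $u$ gives $s$. Conversely, take for $i_j$ the positions at which the prefix value changes.

**Step 3.** *We turn this into an algorithm.* For fixed data $(i_j,p_j)$, (1) is a conjunction of conditions each involving the value of one variable only. To test $u\approx v$, run over all data for $u$ and all data for $v$ with different final values. There are polynomially many pairs, since $d<|\mathbf M|$ is bounded. For each pair, check for every variable separately whether some element of $\mathbf M$ satisfies all conditions on it. If this succeeds, the chosen elements form an assignment giving $u,v$ different values; and any separating assignment makes some pair succeed. So TERM-EQ($\mathbf M$), and hence FREE-$\theta$($\mathbf M$), is in P. This proves Theorem 1(b). $\square$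

## Idempotents as the points of a walk

From now on $\mathbf B_2^1\in V(\mathbf M)$. By Lemma 1 there is a regular non-idempotent $a$. We must show that FREE-$\theta$($\mathbf M$) is co-NP-hard.

For $\mathbf B_2^1$ we thought of words as paths on two points. An abstract $\mathbf M$ comes without points, but the idempotents can play this role.

**Definition (the action on $E$, Munn representation).** For $e\in E$ and $t\in T$ let $e\cdot t:=t^{-1}et$ if $e\le tt^{-1}$; otherwise $e\cdot t$ is undefined.

In $\mathbf O_3$ all elements are regular, $t^{-1}$ being the inverse partial map, and $tt^{-1}=1_{\operatorname{dom}t}$. So $1_U\cdot t$ is defined iff $U\subseteq\operatorname{dom}t$, and then $1_U\cdot t=1_{Ut}$: subsets are moved to their images.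

The following facts are standard; here are the proofs.

* $e\cdot t\in E$. If $e\le tt^{-1}$, then $t^{-1}et\,t^{-1}et=t^{-1}e(tt^{-1})et=t^{-1}et$.
* $e\cdot(st)=(e\cdot s)\cdot t$, one side being defined iff the other is. First, conjugation $e\mapsto s^{-1}es$ preserves the order: for $e\le f$, $s^{-1}es\,s^{-1}fs=s^{-1}ss^{-1}efs=s^{-1}es$, and likewise in the other order. Now $(st)(st)^{-1}=stt^{-1}s^{-1}$. If $e\le stt^{-1}s^{-1}\le ss^{-1}$, then $s^{-1}es\le s^{-1}s\,tt^{-1}\,s^{-1}s=s^{-1}s\,tt^{-1}\le tt^{-1}$. Conversely, if $e\le ss^{-1}$ and $s^{-1}es\le tt^{-1}$, then $e=s(s^{-1}es)s^{-1}\le stt^{-1}s^{-1}$. Both values are $t^{-1}s^{-1}est$.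
* $e\cdot t=f$ iff $f\cdot t^{-1}=e$. If $f=t^{-1}et$ with $e\le tt^{-1}$, then $ft^{-1}t=f=t^{-1}tf$, so $f\le t^{-1}t$, and $tft^{-1}=tt^{-1}ett^{-1}=e$. The converse is symmetric. So each $t$ acts as a partial injection, and $t^{-1}$ acts as its inverse.
* An idempotent $g$ acts as the identity on $\{e:e\le g\}$, since $geg=e$ there; $1$ acts as the identity of $E$.

Aperiodicity now says that no $s$ can cycle points and no $s$ can run for long.

**(A)** *If $e\cdot s^k$ is defined ($s\in T$), then $e\cdot s=e$. Consequently, if $e\cdot s^j=e$ for some $j\ge1$, then $e\cdot s=e$.*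

Since $s^k$ is idempotent, $e\cdot s^k=e$; so $e\cdot s=(e\cdot s^k)\cdot s=e\cdot s^{k+1}=e\cdot s^k=e$. For the second part, $e\cdot s^{jk}$ is defined, and as $jk\ge k$, so is $e\cdot s^k$.

Let $\ell$ be the largest integer such that there are $s\in T$, $e\in E$ with $e\cdot s^\ell$ defined and $e\cdot s\ne e$. By (A), $\ell\le k-1$. And $\ell\ge1$, since $aa^{-1}\cdot a=a^{-1}aa^{-1}a=a^{-1}a\neq aa^{-1}$ by Step 2 of Lemma 1. By definition of $\ell$:

**(B)** *If $e\cdot s^p$ is defined and $e\cdot s\ne e$, then $p\le\ell$.*

Fix $s\in T$ and $q_0\in E$ attaining $\ell$, and put $q_i=q_0\cdot s^i$ for $0\le i\le\ell$. These are distinct: if $q_i=q_j$ with $i<j$, injectivity of $s^i$ gives $q_0\cdot s^{j-i}=q_0$, so $q_0\cdot s=q_0$ by (A), a contradiction. With negative exponents read as powers of $s^{-1}$ and $s^0=1$,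
$$q_i\cdot s^{\,j-i}=q_j\qquad(0\le i,j\le\ell). \tag{2}$$

For $\mathbf B_2^1$ we have $\ell=1$: only $a$ and $b$ move an idempotent, $ab\cdot a=ba$ and $ba\cdot b=ab$, and neither can be applied again. For $\mathbf O_3$ we have $\ell=2$, with $\{1\},\{2\},\{3\}$ moved along by $s$ (and $\ell\le k-1=2$).

## From moving walks to words that are not zero

We want to translate "$w$ represents the zero" into "no walk moves". It is easiest to allow inverse letters first and to eliminate them afterwards.

**Definition (inverse words and walks).** Let $w=y_1\cdots y_p$ be a word over $X\cup X^{-1}$ in which each $x\in X$ occurs as $x$ or $x^{-1}$. For $t:X\to T$, $x\mapsto t_x$, write $t(x^{-1})=t_x^{-1}$, let $t(w)$ be the value of $w$, and $z_t=\prod_xt_x^k\in E$. If $e\cdot t(w)$ is defined, the walk of $w$ from $e$ is the sequence $e\cdot t(y_1\cdots y_j)$, $0\le j\le p$.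

Example in $\mathbf O_3$: $w=xx^{-1}$, $t_x=s:1\mapsto2\mapsto3$. The walk from $1_{\{1\}}$ is $1_{\{1\}},1_{\{2\}},1_{\{1\}}$, not constant. Correspondingly $t(w)=1_{\{1,2\}}$ differs from $z_t=s^3=1_\varnothing$.

**Lemma 2.** $t(w)\ne z_t$ iff for some $e\in E$ the walk of $w$ from $e$ is defined and not constant.

*Proof.* Let $z=z_t$. Since the idempotents $t_x^k$ commute and $t_x^{k+1}=t_x^k$, we have $zt_x=z=t_xz$. Taking inverses, $zt_x^{-1}=z=t_x^{-1}z$.

**Step 1.** *We show that $t(w)=z$ forces constant walks.* Suppose $t(w)=z$ and the walk from $e$ is defined, so $e\le zz^{-1}=z$. Then $et_x=ezt_x=ez=e$ and $t_xe=t_xze=ze=e$; by inverting, $t_x^{-1}e=e=et_x^{-1}$. So $e\le t_x^{\pm1}t_x^{\mp1}$, and $e\cdot t_x^{\pm1}$ is defined and equals $e$. The walk is constant.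

**Step 2.** *We show that if all defined walks are constant, then $t(w)=z$.* Let $\tau=t(w)$ and $e=\tau\tau^{-1}$. The walk from $e$ is defined, hence constant. Each $x$ occurs in $w$ with exponent $1$ or $-1$, so $e\cdot t_x=e$ for all $x$; that is, $e\le t_xt_x^{-1}$ and $t_x^{-1}et_x=e$.

Let $r=et_x$. Then $rr^{-1}=et_xt_x^{-1}e=e$ and $r^{-1}r=t_x^{-1}et_x=e$. So $r=rr^{-1}r=re$ and $r^k(r^{-1})^k=e$ (cancel $rr^{-1}=e$ from the middle, using $re=r$). Therefore
$$r=re=r\,r^k(r^{-1})^k=r^k(r^{-1})^k=e ,$$
that is, $et_x=e$. Also $t_xe=t_xt_x^{-1}et_x=et_x=e$, and inverting gives $et_x^{-1}=e$. So $e$ absorbs all letters on its right: $\tau=e\tau=e$ and $ez=e$. The idempotent $z$ absorbs letters too: $z\tau=z$, i.e. $ze=z$. So $\tau=e=ez=ze=z$. $\square$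

Inverse letters are not available in words. But the word $(x\bar x)^kx$ always takes regular values, and its inverse is again given by a word.

**Definition (the word $\tilde w$).** For an inverse word $w$ as above, $\tilde w$ is the word over $\{x,\bar x:x\in X\}$ obtained by replacing $x$ by $(x\bar x)^kx$ and $x^{-1}$ by $(\bar xx)^k\bar x$.

**Lemma 3.** $\tilde w$ represents the zero, i.e. $\tilde w\approx_{\mathbf M}\prod_xx^k\bar x^k$, iff $t(w)=z_t$ for all $t:X\to T$.

*Proof.* For $\alpha,\bar\alpha\in\mathbf M$ put $P=(\alpha\bar\alpha)^k\alpha$ and $N=(\bar\alpha\alpha)^k\bar\alpha$.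

**Step 1.** *We check that the pairs $(P,N)$ are exactly the pairs of a regular element and its inverse.* $PN=(\alpha\bar\alpha)^{2k+1}=(\alpha\bar\alpha)^k$, so $PNP=(\alpha\bar\alpha)^{2k}\alpha=P$, and symmetrically $NPN=N$. So $P\in T$ and $N=P^{-1}$. If $\alpha\in T$ and $\bar\alpha=\alpha^{-1}$, then $P=\alpha$, so every element of $T$ arises.

**Step 2.** *We show $P^k=\alpha^k\bar\alpha^k$, so that the zero word is translated correctly as well.* Put $g=P^k$, $e=(\alpha\bar\alpha)^k$, $e'=(\bar\alpha\alpha)^k$. Then $P=e\alpha=\alpha e'$, $Pg=g=gP$ and $eP=P=Pe'$. So $eg=g$ and $ge'=g$, and by commutation $ge=g$ and $e'g=g$. Hence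
$$g\alpha=ge\alpha=gP=g,\qquad g=ge=ge\,\alpha\bar\alpha=gP\bar\alpha=g\bar\alpha,$$
where $e\alpha\bar\alpha=(\alpha\bar\alpha)^{k+1}=e$. So $g\,\alpha^k\bar\alpha^k=g$. On the other hand let $y=\alpha^k\bar\alpha^k=\bar\alpha^k\alpha^k$. Then $y\alpha=y=y\bar\alpha$, so $yP=y$ and $yg=y$. Both are idempotents, so $g=gy=yg=y$.

**Step 3.** *We combine.* Under any assignment the value of $\tilde w$ is $t(w)$ and that of $\prod_xx^k\bar x^k$ is $z_t$, where $t_x$ is the value $P$ for $x$. By Step 1 every $t:X\to T$ arises this way. $\square$

## Labelled graphs and their solutions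

Designing a single long word is awkward, while designing a graph is comfortable. This section lets us do the latter.

**Definition (solution of a graph).** Let $\Gamma$ be a finite connected graph with at least one edge and with directed edges $(u,x,v)$ labelled in $X$, each label being used. Loops, parallel edges and repeated labels are allowed. A solution of $\Gamma$ is a pair $t:X\to T$, $\varphi:\mathrm{Vert}(\Gamma)\to E$ with $\varphi(u)\cdot t_x=\varphi(v)$ for every edge $(u,x,v)$.

Repeated labels carry the constraints. One edge $v_0\to v_1$ labelled $x$ has the non-constant solution $\varphi(v_i)=q_i$, $t_x=s$. But two edges $v_0\to v_1$ and $v_1\to v_0$ with the same label $x$ have only constant solutions: $\varphi(v_0)\cdot t_x^2=\varphi(v_0)$, so $\varphi(v_1)=\varphi(v_0)\cdot t_x=\varphi(v_0)$ by (A).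

**Definition (the word of a graph).** Fix a base vertex $v_0$ and a spanning tree. Let $g_v$ be the inverse word read along the tree path from $v_0$ to $v$ (a label $x$ for an edge traversed forward, $x^{-1}$ backward). For an edge $\varepsilon=(u,x,v)$ let $\lambda_\varepsilon=g_u\,x\,g_v^{-1}$, and let $w_\Gamma=\prod_\varepsilon\lambda_\varepsilon^k$.

The length of $w_\Gamma$ is polynomial in the size of $\Gamma$, and each label occurs in it. In the last example $g_{v_1}=x$ and $w_\Gamma=(xx^{-1})^k(xx)^k$.

**Lemma 4.** $\tilde w_\Gamma$ fails to represent the zero iff $\Gamma$ has a solution with non-constant $\varphi$.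

**Step 1.** *From a solution to a moving walk.* Let $(t,\varphi)$ be a solution. Each $\lambda_\varepsilon$ labels a closed path at $v_0$. Passing an edge $(u,x,v)$ forward takes $\varphi(u)$ to $\varphi(v)$ by $t_x$, and backward takes $\varphi(v)$ to $\varphi(u)$ by $t_x^{-1}$. So the walk of $w_\Gamma$ from $\varphi(v_0)$ is defined and runs through the $\varphi$-images of the vertices passed. All edges are passed, hence all vertices, because $\Gamma$ is connected and has an edge. If $\varphi$ is not constant, neither is the walk.

**Step 2.** *From a moving walk to a solution; here the exponent $k$ closes the loops.* Let the walk of $w_\Gamma$ from $e$ under $t$ be defined and not constant. By (A), applied successively to the factors $\lambda_\varepsilon^k$, we get $e\cdot t(\lambda_\varepsilon)=e$ for all $\varepsilon$: the first factor can be applied to $e$, so its $\lambda_\varepsilon$ fixes $e$, the walk is back at $e$, and the next factor is treated the same way. Let $\varepsilon=(u,x,v)$. From $e\cdot t(g_u\,x\,g_v^{-1})=e$ we see that $e\cdot t(g_u)$ and $e\cdot t(g_ux)$ are defined and that $t(g_v)^{-1}$ takes $e\cdot t(g_ux)$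 to $e$; thus $e\cdot t(g_v)$ is defined and equals $e\cdot t(g_ux)$. Every vertex lies on an edge, so $\varphi(v):=e\cdot t(g_v)$ is defined for all $v$, and $\varphi(u)\cdot t_x=e\cdot t(g_ux)=\varphi(v)$. This is a solution with $\varphi(v_0)=e$. By the argument of Step 1 the walk from $e$ runs through values of $\varphi$, so $\varphi$ is not constant.

**Step 3.** *Conclusion.* By Lemma 3, $\tilde w_\Gamma$ fails to represent the zero iff $t(w_\Gamma)\ne z_t$ for some $t$. By Lemma 2 this holds iff some walk of $w_\Gamma$ is defined and not constant. By Steps 1 and 2 this holds iff $\Gamma$ has a non-constant solution. $\square$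

## Why truth values cannot be read off the points

We now encode a 3-SAT instance in a graph. The sensible plan is to give each truth variable a vertex, to let $\varphi=q_0$ and $\varphi=q_1$ at this vertex mean false and true, and to build clause gadgets. Satisfying assignments would yield solutions. The converse is where it stops: a solution may use any element of $E$, and $\mathbf M$ is arbitrary.

A concrete obstruction: let $\mathbf M=\mathbf B_2^1\times\mathbf B_2^1$. Products, idempotents, inverses and the order are all componentwise, hence so is the action. If $(t,\varphi)$ and $(t',\varphi')$ are solutions of the same graph over $\mathbf B_2^1$, then $\bigl((t,t'),(\varphi,\varphi')\bigr)$ is a solution over $\mathbf M$. If $\varphi(v)=q_0$ and $\varphi'(v)=q_1$, the vertex $v$ now carries $(q_0,q_1)$, which is neither "false" nor "true". Two solutions have been superimposed.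

The way out is to stop reading truth values from points. We take as vertices all *tables* that assign an element of $\{0,\dots,\ell\}$ to each admissible local assignment. A solution then restricts to a function of several coordinates, one for each local assignment, and we ask on *which coordinates it depends*. The intended solution reads the table at the entry of the true assignment, so it depends on one coordinate. An arbitrary solution may depend on several, but (B) will bound their number by a constant depending only on $\mathbf M$. That is enough.

## Cubes of tables over local assignments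

Let $\Phi$ be a 3-SAT instance with variable set $Y$ and nonempty clauses, each on at most 3 variables. Put
$$S=\{0,\dots,\ell\},\qquad C=\lfloor\log_2|E|\rfloor\ge1,\qquad B=3C;$$
$C\ge1$ because $q_0\neq q_1$. These depend on $\mathbf M$ only.

**Definition (local assignments).** For $W\subseteq Y$ with $|W|\le B$, let $A_W$ be the set of all $\alpha:W\to\{0,1\}$ satisfying all clauses whose variables lie in $W$. For $W'\subseteq W$ let $\pi:A_W\to A_{W'}$ be restriction. $A_\varnothing$ has exactly one element, since no clause is empty.

**Definition (the graph $\Gamma_\Phi$).** The vertices are those of the disjoint union of the cubes $S^{A_W}$ ($W\subseteq Y$, $|W|\le B$), modulo the equivalence generated by identifying $\eta\in S^{A_{W'}}$ with $\eta\circ\pi\in S^{A_W}$ for $W'\subseteq W$. For each $W$ (labels for different $W$ are different) and each $\alpha\in A_W$ there are the following edges.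

* Label $\sigma_{W,\alpha}$: all edges $\xi\to\xi+1_\alpha$ with $\xi\in S^{A_W}$, $\xi(\alpha)<\ell$, where $1_\alpha$ is the indicator of $\alpha$.
* For all $b,b'\in S^{A_W\setminus\{\alpha\}}$, label $\rho_{W,\alpha,b,b'}$: all edges $(i,b)\to(i,b')$, $i\in S$, where $(i,b)$ has $\alpha$-coordinate $i$ and remaining coordinates $b$.

The label $\sigma_{W,\alpha}$ makes one element of $T$ responsible for all unit steps in direction $\alpha$. The labels $\rho$ carry one whole line in direction $\alpha$ onto any parallel line by one element of $T$.

Example: $\ell=1$, $W=\{y\}$, no clause on $y$ alone. Then $A_W=\{0,1\}$ and the cube consists of tables $(\xi(0),\xi(1))\in\{0,1\}^2$. The label $\sigma_{W,0}$ is on $(0,c)\to(1,c)$ and $\sigma_{W,1}$ on $(c,0)\to(c,1)$, for $c=0,1$; the label $\rho_{W,0,0,1}$ is on $(i,0)\to(i,1)$, $i=0,1$. The two points of $S^{A_\varnothing}$ are identified with $(0,0)$ and $(1,1)$. If $y$ is meant to be true, the intended solution is $\xi\mapsto q_{\xi(1)}$.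

$\Gamma_\Phi$ meets the requirements of Lemma 4. Each cube is connected via $\sigma$-edges, and each cube contains, through its constant functions, the points of $S^{A_\varnothing}$; so $\Gamma_\Phi$ is connected. Since $\ell\ge1$, there are edges. All labels are used. There are $O(|Y|^B)$ cubes, each of bounded size (at most $(\ell+1)^{2^B}$ points). So $\Gamma_\Phi$ and $\tilde w_{\Gamma_\Phi}$ are computable in polynomial time. If some $A_W$ is empty, its cube is a single point and simply collapses all of $S^{A_\varnothing}$; nothing below needs $A_W\neq\varnothing$.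

**Proposition 5.** $\Phi$ is satisfiable iff $\Gamma_\Phi$ has a non-constant solution.

**Proof of "only if".** *We write down the intended solution.* Let $\chi:Y\to\{0,1\}$ satisfy $\Phi$; then $\chi|_W\in A_W$ for all $W$. Map $\xi\in S^{A_W}$ to $q_{\xi(\chi|_W)}$. This respects the identifications, since $(\eta\circ\pi)(\chi|_W)=\eta(\chi|_{W'})$. It is not constant: on $S^{A_\varnothing}$ it takes the distinct values $q_0,\dots,q_\ell$. Now the labels, with $\beta:=\chi|_W$.

If $\alpha=\beta$, let $\sigma_{W,\alpha}\mapsto s$ and $\rho_{W,\alpha,b,b'}\mapsto1$: a $\sigma$-edge raises the entry that is read by $1$, and a $\rho$-edge keeps it. If $\alpha\ne\beta$, let $\sigma_{W,\alpha}\mapsto1$ and $\rho_{W,\alpha,b,b'}\mapsto s^{\,b'(\beta)-b(\beta)}$: a $\sigma$-edge keeps the entry at $\beta$, and a $\rho$-edge changes it from $b(\beta)$ to $b'(\beta)$. All edge conditions hold by (2).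

In $\mathbf B_2^1\times\mathbf B_2^1$ two satisfying assignments $\chi,\chi'$ can be superimposed: $\xi\mapsto(q_{\xi(\chi|_W)},q_{\xi(\chi'|_W)})$. This depends on the two coordinates $\chi|_W$ and $\chi'|_W$ as soon as $W$ separates $\chi$ from $\chi'$, but on only one coordinate for $W=\varnothing$. So several coordinates really occur, and their number may grow with $W$. The next section handles this.

## Few essential coordinates, and a set $W$ at which their number stabilizes

We prove "if" in Proposition 5. Let $(t,\varphi)$ be a non-constant solution and $f_W:S^{A_W}\to E$ the map induced by $\varphi$. By the identifications, $f_{W'}(\eta)=f_W(\eta\circ\pi)$ for $W'\subseteq W$.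

**Claim 1.** For $\alpha\in A_W$, either $f_W(\xi)=f_W(\xi+1_\alpha)$ for all $\xi$ with $\xi(\alpha)<\ell$ ("$\alpha$ is inessential"), or $f_W(\xi)\ne f_W(\xi+1_\alpha)$ for all such $\xi$ ("$\alpha$ is essential").

*The claim says that dependence on a coordinate is all or nothing.* Let $\tau=t_{\sigma_{W,\alpha}}$; then $f_W(i,b)\cdot\tau=f_W(i+1,b)$ for all $i<\ell$. Suppose $f_W(i,b)=f_W(i+1,b)$ for one $i$ and one $b$. Then $\tau$ fixes this point. Going up the line, every later value is the same point. Going down, $f_W(i-1,b)\cdot\tau=f_W(i,b)=f_W(i,b)\cdot\tau$, and injectivity of $\tau$ gives $f_W(i-1,b)=f_W(i,b)$, and so on. So all $f_W(j,b)$, $j\in S$, coincide. For any other $b'$ we have $f_W(j,b')=f_W(j,b)\cdot t_{\rho_{W,\alpha,b,b'}}$ for all $j$, so all $f_W(j,b')$ coincide as well. Hence $\alpha$ is inessential.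

Let $I_W\subseteq A_W$ be the set of essential $\alpha$. Changing inessential coordinates in unit steps does not change $f_W$, so $f_W(\xi)$ depends only on $\xi|_{I_W}$.

**Claim 2.** If $\alpha\in I_W$ and $f_W(\xi)=f_W(\eta)$, then $\xi(\alpha)=\eta(\alpha)$. Consequently $|I_W|\le C$.

*The claim says that the value of $f_W$ determines every essential coordinate, and (B) is what forces this.* Suppose $i=\xi(\alpha)<j=\eta(\alpha)$. Let $\tau=t_{\sigma_{W,\alpha}}$ and let $\eta^0$ be $\eta$ with $\alpha$-coordinate changed to $0$. Moving up the line of $\eta$, $f_W(\eta^0)\cdot\tau^j=f_W(\eta)=f_W(\xi)$. Moving on along the line of $\xi$, $f_W(\xi)\cdot\tau^{\ell-i}$ is defined. So $f_W(\eta^0)\cdot\tau^{\ell+j-i}$ is defined, while $f_W(\eta^0)\cdot\tau=f_W(\eta^0+1_\alpha)\ne f_W(\eta^0)$ because $\alpha$ is essential. By (B), $\ell+j-i\le\ell$, a contradiction.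

Hence $f_W$ is injective on $\{\xi:\xi(\alpha)=0\ \text{for all }\alpha\notin I_W\}$, so $2^{|I_W|}\le(\ell+1)^{|I_W|}\le|E|$, i.e. $|I_W|\le C$.

**Claim 3.** $I_{W'}=\pi(I_W)$ for $W'\subseteq W$.

*The claim links the essential local assignments for different $W$.* Let $\beta\in A_{W'}$ and let $\eta\in S^{A_{W'}}$ with $\eta(\beta)<\ell$. Then $f_{W'}(\eta)=f_W(\eta\circ\pi)$ and $f_{W'}(\eta+1_\beta)=f_W\bigl((\eta+1_\beta)\circ\pi\bigr)$, and the two arguments of $f_W$ differ exactly in the coordinates in $\pi^{-1}(\beta)$. If $\pi^{-1}(\beta)\cap I_W\ne\varnothing$, the values differ by Claim 2, so $\beta\in I_{W'}$. Otherwise the arguments agree on $I_W$, so the values agree and $\beta\notin I_{W'}$.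

**Step 1.** *We show $|I_\varnothing|=1$, using that $\varphi$ is not constant.* If $I_\varnothing=\varnothing$, then $\pi(I_W)=\varnothing$ by Claim 3, so all $I_W=\varnothing$ and every $f_W$ is constant. As every cube shares points with $S^{A_\varnothing}$, $\varphi$ would be constant. So $I_\varnothing\ne\varnothing$, and $|A_\varnothing|=1$.

**Step 2.** *We find a $W$ at which no further splitting occurs.* Start with $W=\varnothing$; as long as there is $D\subseteq Y$ with $|D|\le3$ and $|I_{W\cup D}|>|I_W|$, replace $W$ by $W\cup D$. Since $1\le|I_W|\le C$, this stops after at most $C-1$ replacements, with $|W|\le3(C-1)$. All sets $W\cup D$ considered have size at most $3C=B$, so their cubes are present in $\Gamma_\Phi$. For the final $W$ and all $D\subseteq Y$ with $|D|\le3$, the restriction $I_{W\cup D}\to I_W$ is onto by Claim 3 and $|I_{W\cup D}|\le|I_W|$; so it is a bijection. Also $|I_W|\ge1$.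

**Step 3.** *We read off a satisfying assignment.* Fix $\alpha\in I_W$. For $y\in Y$ let $\alpha_y$ be the unique element of $I_{W\cup\{y\}}$ extending $\alpha$, and put $\chi(y)=\alpha_y(y)$. Given a clause with variable set $D$, let $\beta\in I_{W\cup D}$ be the extension of $\alpha$. For $y\in D$, $\beta|_{W\cup\{y\}}\in I_{W\cup\{y\}}$ by Claim 3, and it extends $\alpha$, so it equals $\alpha_y$; hence $\beta(y)=\chi(y)$. As $\beta\in A_{W\cup D}$ satisfies the clause, so does $\chi$. Hence $\chi$ satisfies $\Phi$. This proves Proposition 5. $\square$

**Proof of Theorem 1(a).** By Proposition 5 and Lemma 4, $\Phi$ is unsatisfiable iff $\tilde w_{\Gamma_\Phi}$ represents the zero. So $\Phi\mapsto\tilde w_{\Gamma_\Phi}$ (with its letters renamed $x_1,\dots,x_n$) is a polynomial-time many-one reduction from unsatisfiability of 3-CNF to FREE-$\theta$($\mathbf M$). So FREE-$\theta$($\mathbf M$), and with it TERM-EQ($\mathbf M$), is co-NP-complete. This proves Theorem 1 and the conjecture. $\blacksquare$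

## Block groups: dropping commutation for TERM-EQ

By Lemma 1, the easy case of Theorem 1 is exactly the case where all regular elements are idempotent. For TERM-EQ, commutation of idempotents can be weakened.

**Definition (block group).** A block group is a monoid in which every element has at most one inverse.

Monoids with commuting idempotents are block groups, by uniqueness of inverses. The converse fails. The matrices
$$e=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad f=\begin{pmatrix}0&1\\0&1\end{pmatrix}$$
are idempotent with $fe=0\neq ef$, and $\{1,e,f,ef,0\}$ is a monoid in which $(ef)^2=0$ and $x^3\approx x^2$. Here $ef\cdot m\cdot ef=0$ for every element $m$, so $ef$ is not regular. Moreover $e$ has no inverse except $e$: for $m=f,ef,0$ we have $eme=0$, and $m=1$ fails because $1\cdot e\cdot 1\ne1$. In the same way $f$ has only the inverse $f$, as $fmf=0$ for $m=e,ef,0$. And $1$, $0$ are inverse only to themselves. So this is an aperiodic block group with non-commuting idempotents.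

In a block group, $\mathcal R$-related idempotents $e,f$ coincide: $ef=f$ and $fe=e$ give $efe=e$ and $fef=f$, so $e$ and $f$ are both inverses of $e$. Likewise for $\mathcal L$.

**Theorem 2.** Let $\mathbf M$ be a finite aperiodic block group. If $\mathbf B_2^1\in V(\mathbf M)$, then TERM-EQ($\mathbf M$) is co-NP-complete; otherwise TERM-EQ($\mathbf M$) is in P. Moreover $\mathbf B_2^1\in V(\mathbf M)$ iff some regular element of $\mathbf M$ is not idempotent.

**Step 1.** *We settle the easy case.* If every regular element is idempotent, Step 1 of the proof of Lemma 1 applies verbatim, since it uses only that $\mathcal R$-related idempotents are equal. So $(xy)^kx\approx_{\mathbf M}(xy)^k$ and $\mathbf B_2^1\notin V(\mathbf M)$. The proof of Theorem 1(b) used only this identity, so TERM-EQ($\mathbf M$) is in P.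

For the remaining steps let $a$ be regular and not idempotent, with inverse $b$. The plan is to find a quotient of $\mathbf M$ with commuting idempotents to which Theorem 1 applies, and to reduce its TERM-EQ to that of $\mathbf M$.

**Step 2.** *We define an action by partial maps.* Let $Q$ be the set of regular elements. For $r\in Q$ and $m\in\mathbf M$ let $r\circ m=rm$ if $rm\,\mathcal R\,r$, undefined otherwise. Then $rm\in Q$: if $rmn=r$ and $rr^*r=r$, then $(rm)(nr^*)(rm)=rr^*rm=rm$. This is an action: since $rmn\mathbf M\subseteq rm\mathbf M\subseteq r\mathbf M$, we have $rmn\,\mathcal R\,r$ iff $rm\,\mathcal R\,r$ and $rmn\,\mathcal R\,rm$.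

**Step 3.** *We show that each $m$ acts injectively; this is where the block group property enters.* Let $rm=r'm=c$ with $r\,\mathcal R\,c\,\mathcal R\,r'$. Choose $z$ with $cz=r$ and put $h=(mz)^k$, an idempotent. As $rmz=cz=r$ and $r'mz=cz=r$, we get $rh=r$ and $r'h=r(mz)^{k-1}=r$. Since $r'$ is regular, there is an idempotent $g'\,\mathcal L\,r'$; so $r'g'=r'$ and $g'=pr'$ for some $p$. As $r\,\mathcal R\,r'$, choose $y_0$ with $ry_0=r'$.

Let $y=hy_0g'$. Then $g'y=pr'hy_0g'=pry_0g'=pr'g'=g'$. Hence $y^2=hy_0(g'y)=hy_0g'=y$. Also $y\in\mathbf Mg'$ and $g'=g'y\in\mathbf My$, so $y\,\mathcal L\,g'$ are idempotents and $y=g'$. Since $hy=y$, this gives $hg'=g'$. Then $(g'h)^2=g'(hg')h=g'h$, and $g'hy_0=pr'hy_0=pry_0=pr'=g'$, so $g'h\,\mathcal R\,g'$ are idempotents and $g'h=g'$. Therefore $r=r'h=r'g'h=r'g'=r'$.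

**Step 4.** *We pass to the quotient and check that Theorem 1 makes it hard.* Let $m\sim n$ iff $m,n$ induce the same partial map on $Q$. This is a congruence; let $\overline{\mathbf M}=\mathbf M/{\sim}$. It is a monoid of partial injections of $Q$. An idempotent partial injection is a partial identity: if it takes $r$ to $r'$, it takes $r'$ to $r'$, so $r=r'$. So the idempotents of $\overline{\mathbf M}$ commute. It is finite, satisfies $x^{k+1}\approx x^k$, and is in $V(\mathbf M)$.

The image $\bar a$ of $a$ is regular, with inverse $\bar b$. It is not idempotent: for $e=ab$, $ea=a$ and $ab=e$ give $a\,\mathcal R\,e$, so $e\circ a=a$ is defined; if $\bar a$ were a partial identity, then $a=e$ would be idempotent. By Lemma 1, $\mathbf B_2^1\in V(\overline{\mathbf M})\subseteq V(\mathbf M)$. With Step 1, this proves the last sentence of Theorem 2. By Theorem 1, TERM-EQ($\overline{\mathbf M}$) is co-NP-complete. Since TERM-EQ($\mathbf M$) is in co-NP, it remains to reduce TERM-EQ($\overline{\mathbf M}$) to TERM-EQ($\mathbf M$). With new variables $y,z$ we claim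
$$u\approx_{\overline{\mathbf M}}v\iff(yuz)^k\approx_{\mathbf M}(yvz)^k. \tag{3}$$

**Step 5.** *We prove "$\Rightarrow$" in (3).* Take an assignment in $\mathbf M$ and denote values by the same letters; then $u\sim v$. Let $e=(yuz)^k$ and $f=(yvz)^k$. From $e=e\,yuz$ we get $e\,\mathcal R\,ey\,\mathcal R\,eyu$, so $ey\in Q$ (take $r=e$, $m=y$ in Step 2) and $ey\circ u$ is defined. As $u\sim v$, $eyv=eyu$. So $e\,yvz=e\,yuz=e$ and hence $ef=e$. Symmetrically $fe=f$. So $e\,\mathcal L\,f$, and $e=f$.

**Step 6.** *We prove "$\Leftarrow$" in (3).* Let $u,v\in\mathbf M$ be the values of the two words under an assignment, and let $r\in Q$ with $ru\,\mathcal R\,r$. Let $e$ be an idempotent with $e\,\mathcal R\,r$ (it exists as $r$ is regular), choose $z$ with $ruz=e$, and put $y=r$; this is allowed because $y,z$ are new variables. Then $(rvz)^k=(ruz)^k=e$, so $e\in rv\mathbf M$. Hence $r\in e\mathbf M\subseteq rv\mathbf M$ and $rv\,\mathcal R\,r$. As $r\in e\mathbf M$ we have $er=r$, so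
$$rvz=e\,rvz=(rvz)^{k+1}=(rvz)^k=e.$$
So $(ru)\circ z=e=(rv)\circ z$, both defined since $ru\,\mathcal R\,e\,\mathcal R\,rv$. Injectivity (Step 3) gives $ru=rv$. Thus whenever $r\circ u$ is defined, so is $r\circ v$, and they are equal. By symmetry in $u,v$, $u\sim v$.

The map $(u,v)\mapsto\bigl((yuz)^k,(yvz)^k\bigr)$ is computable in polynomial time, and by (3) it is the required reduction. So TERM-EQ($\mathbf M$) is co-NP-complete whenever some regular element of $\mathbf M$ is not idempotent, that is, whenever $\mathbf B_2^1\in V(\mathbf M)$. This proves Theorem 2. $\blacksquare$
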